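
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Hausdorff gaps modulo a meager ideal:\\ an independence result}


\begin{abstract}
By a theorem of Hausdorff, the Boolean algebra $P(\omega)/\mathscr{F}in$ contains an
$\omega_1\omega_1^*$-gap. We show that the statement ``for every meager ideal $I$ on $\omega$ the
algebra $P(\omega)/I$ contains an $\omega_1\omega_1^*$-gap'' is independent of ZFC. If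
$2^{\aleph_0}<2^{\aleph_1}$, a counting argument produces a gap for every meager ideal. Under
Martin's axiom with $2^{\aleph_0}=\aleph_2$ there is a meager ideal without gaps. It is built by a
recursion of length $2^{\aleph_0}$, and the single step of the recursion rests on Bessel's
inequality for the coordinate functions on finite cubes. We also show that a guessing principle,
which follows from the existence of a nonmeager set of reals of size $\aleph_1$, yields gaps for all
meager ideals. For $2^{\aleph_0}\le\aleph_2$ these results combine to characterize exactly when there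
is a meager ideal without gaps.
\end{abstract}

\section{The question and the answer}

An \emph{ideal} on $\omega$ is a family $I\subseteq P(\omega)$ that is closed under subsets and finite
unions, contains all finite sets, and does not contain $\omega$. The smallest ideal is
$\mathscr{F}in$, the family of finite sets. In the quotient algebra $P(\omega)/I$ we have
$[A]\le[B]$ if and only if $A\setminus B\in I$. Identifying $P(\omega)$ with the Cantor space
$2^\omega$, we call $I$ \emph{meager} if it is a meager subset of $P(\omega)$.

An \emph{$\omega_1\omega_1^*$-gap} in $P(\omega)/I$, or briefly an \emph{$I$-gap}, consists of a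
strictly increasing sequence $(a_\alpha)_{\alpha<\omega_1}$ and a strictly decreasing sequence
$(b_\beta)_{\beta<\omega_1}$ in $P(\omega)/I$ such that $a_\alpha<b_\beta$ for all $\alpha,\beta$,
while no $c\in P(\omega)/I$ satisfies $a_\alpha\le c\le b_\beta$ for all $\alpha,\beta$. In
$P(\omega)/\mathscr{F}in$ a pair of \emph{countable} chains of this shape can always be interpolated
(the argument appears in the limit step in Section~\ref{sec:counting}), but in 1936 Hausdorff showed
that for $\omega_1$-chains interpolation can fail: there is an $\mathscr{F}in$-gap. The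
paper~\cite{Source} asks whether for an arbitrary meager ideal $I$ there exists an $I$-gap, and it
describes the question as open.

Some smallness of $I$ has to be assumed. If $I$ is a maximal ideal, then $P(\omega)/I$ has two
elements and contains no gap for trivial reasons. Meagerness excludes such examples in a strong way. By
a theorem of Jalali-Naini and Talagrand (Lemma~\ref{lem:talagrand}), $I$ is meager exactly when
$\omega$ can be partitioned into finite pieces $Q_n$ such that no infinite union of pieces belongs to
$I$. For such a partition the map $A\mapsto\bigcup_{n\in A}Q_n$ induces an embedding of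
$P(\omega)/\mathscr{F}in$ into $P(\omega)/I$. So $P(\omega)/I$ contains a copy of Hausdorff's gap, and
one would guess that the answer is yes.

The guess overlooks that the larger algebra may fill the copy. An interpolating set may cut through
the pieces $Q_n$, and it is allowed to make errors that belong to $I$. Whether this freedom can suffice
to fill all gaps turns out not to be decided by ZFC.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then the statement ``every meager ideal $I$ on $\omega$ admits an $I$-gap'' is
neither provable nor refutable in ZFC.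
\end{theorem}

The theorem follows from two results proved in ZFC. Write $\mathfrak c=2^{\aleph_0}$.

\begin{theorem}\label{thm:counting}
If $2^{\aleph_0}<2^{\aleph_1}$ (for instance under CH), then every meager ideal $I$ admits an
$I$-gap.
\end{theorem}

For the second result we need a cardinal number. Identify a positive integer $k$ with
$\{0,\dots,k-1\}$. For $h:\omega\to\omega\setminus\{0\}$, call $X\subseteq\prod_nh(n)$ a
\emph{guessing family} for $h$ if for every $z\in\prod_nh(n)$ there is $x\in X$ with $x(n)=z(n)$ for
infinitely many $n$. Let $\mathfrak e_h$ be the least size of a guessing family for $h$. Since the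
whole product is a guessing family, $\mathfrak e_h\le\mathfrak c$. We shall use $\mathfrak e_h$ in two
ways: a family of fewer than $\mathfrak e_h$ functions can be \emph{evaded}, that is, some
$z\in\prod_nh(n)$ is eventually different from each of its members; and some $\mathfrak e_h$ functions
suffice to \emph{guess} every $z$ infinitely often. The following comparison with familiar cardinals is
proved in Lemma~\ref{lem:eh}: if $\mathrm{cov}(\mathcal N)$ is the least number of null sets covering
the reals and $\mathrm{non}(\mathcal M)$ is the least size of a nonmeager set of reals, then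
$\mathrm{cov}(\mathcal N)\le\mathfrak e_h$ for $h(n)=2^n$, and
$\mathfrak e_h\le\mathrm{non}(\mathcal M)$ for every $h$.

For an infinite cardinal $\kappa$, say that $P(\omega)/I$ has \emph{$\kappa$-interpolation} if
whenever $\mathcal A,\mathcal B\subseteq P(\omega)/I$ have size at most $\kappa$ and $a\le b$ for all
$a\in\mathcal A$ and $b\in\mathcal B$, there is $c$ with $a\le c\le b$ for all $a\in\mathcal A$ and
$b\in\mathcal B$. If $P(\omega)/I$ has $\aleph_1$-interpolation, there is no $I$-gap.

\begin{theorem}\label{thm:interpolation}
Suppose $\mathfrak e_h=\mathfrak c$ for some $h$ (for instance, $\mathrm{cov}(\mathcal N)=\mathfrak c$,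
which holds under Martin's axiom). Then there is a meager ideal $I$ such that $P(\omega)/I$ has
$\kappa$-interpolation for every infinite $\kappa$ with $2^\kappa=\mathfrak c$. In particular, if also
$2^{\aleph_1}=\mathfrak c$, there is no $I$-gap.
\end{theorem}

The remaining results say how far the hypotheses of Theorem~\ref{thm:interpolation} are needed.

\begin{theorem}\label{thm:guessing}
If $\mathfrak e_h\le\aleph_1$ for all $h$ (for instance, if $\mathrm{non}(\mathcal M)=\aleph_1$), then
every meager ideal $I$ admits an $I$-gap.
\end{theorem}

\begin{theorem}\label{thm:char}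
If some meager ideal admits no gap, then $2^{\aleph_1}=\mathfrak c$, and $\mathfrak e_h>\aleph_1$ for
some $h$. If $\mathfrak c\le\aleph_2$, the converse holds: if $2^{\aleph_1}=\mathfrak c$ and
$\mathfrak e_h>\aleph_1$ for some $h$, then some meager ideal admits no gap.
\end{theorem}

\begin{theorem}\label{thm:optimal}
If $I$ is meager, $\kappa$ is infinite and $P(\omega)/I$ has $\kappa$-interpolation, then
$2^\kappa=\mathfrak c$.
\end{theorem}

Without the assumption $\mathfrak c\le\aleph_2$, the condition ``$2^{\aleph_1}=\mathfrak c=\mathfrak e_h$
for some $h$'' is sufficient for a gapless meager ideal, by Theorem~\ref{thm:interpolation}. We do not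
know whether the weaker condition in Theorem~\ref{thm:char} suffices.

Section~\ref{sec:prelim} collects preliminaries and Section~\ref{sec:counting} contains the counting
argument. Section~\ref{sec:onegap} fills a single gap, which is where the main idea is visible;
Section~\ref{sec:allgaps} iterates this and proves Theorems~\ref{thm:interpolation}
and~\ref{thm:main}. Section~\ref{sec:guessing} proves Theorem~\ref{thm:guessing}, and
Section~\ref{sec:limits} proves Theorems~\ref{thm:char} and~\ref{thm:optimal}.

\section{Preliminaries}\label{sec:prelim}

We write $A\subseteq^*B$ if $A\setminus B$ is finite, and $A=^*B$ if $A\subseteq^*B\subseteq^*A$. The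
quantifier $\exists^\infty n$ means ``for infinitely many $n$''; ``almost all $n$'' means ``all but
finitely many $n$''.

\subsection*{Meager ideals}

\begin{lemma}[Jalali-Naini, Talagrand]\label{lem:talagrand}
An ideal $I$ on $\omega$ is meager if and only if there is a partition of $\omega$ into nonempty
finite sets $Q_n$ $(n\in\omega)$ such that $\bigcup_{n\in X}Q_n\notin I$ for every infinite
$X\subseteq\omega$.
\end{lemma}

\begin{proof}
Suppose such a partition exists. A set $A\in I$ contains only finitely many $Q_n$, so
$I\subseteq\bigcup_N\bigcap_{n\ge N}\{A:Q_n\not\subseteq A\}$. Each of these intersections is closed,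
and it is nowhere dense because every finite condition on $A$ can be extended to one that forces
$Q_n\subseteq A$ for some $n\ge N$.

Conversely, let $I\subseteq\bigcup_kF_k$ with $F_k$ closed, nowhere dense and increasing in $k$. We
choose $0=m_0<m_1<\cdots$ and sets $t_n\subseteq Q_n:=[m_n,m_{n+1})$ such that
\begin{equation}\label{eq:tn}
\text{no }A\subseteq\omega\text{ with }A\cap Q_n=t_n\text{ belongs to }F_n .
\end{equation}
Given $m_n$, list the subsets of $m_n=\{0,\dots,m_n-1\}$ as $s_1,\dots,s_q$. Starting with
$l_0=m_n+1$ and $t^0=\emptyset$, choose $l_j\ge l_{j-1}$ and $t^j\subseteq[m_n,l_j)$ with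
$t^j\cap l_{j-1}=t^{j-1}$ such that no $A$ with $A\cap l_j=s_j\cup t^j$ belongs to $F_n$; this is
possible since $F_n$ is nowhere dense. Then $m_{n+1}=l_q$ and $t_n=t^q$ satisfy~\eqref{eq:tn}.

Suppose $X$ is infinite and $\bigcup_{n\in X}Q_n\in I$. Then $A=\bigcup_{n\in X}t_n\in I$. But
$A\cap Q_n=t_n$ for $n\in X$, so $A\notin F_n$ for infinitely many $n$. As the $F_k$ increase,
$A\notin\bigcup_kF_k$, a contradiction.
\end{proof}

We call a partition $(Q_n)$ as in the lemma a \emph{witness} for $I$. Given a witness, put
$\hat A=\bigcup_{n\in A}Q_n$ for $A\subseteq\omega$. Since $\hat A\setminus\hat B$ is the union of the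
$Q_n$ with $n\in A\setminus B$, we have
\begin{equation}\label{eq:hat}
\hat A\setminus\hat B\in I\iff A\subseteq^*B .
\end{equation}
This is the embedding of $P(\omega)/\mathscr{F}in$ into $P(\omega)/I$ mentioned above.

\subsection*{Strictness is automatic}

A \emph{pregap} in $P(\omega)/I$ is a pair of a weakly increasing sequence
$(a_\alpha)_{\alpha<\omega_1}$ and a weakly decreasing sequence $(b_\beta)_{\beta<\omega_1}$ with
$a_\alpha\le b_\beta$ for all $\alpha,\beta$. It is \emph{filled} by $c$ if $a_\alpha\le c\le b_\beta$
for all $\alpha,\beta$.

\begin{lemma}\label{lem:strict}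
If $P(\omega)/I$ contains a pregap that is not filled by any $c$, then there is an $I$-gap.
\end{lemma}

\begin{proof}
If $(a_\alpha)$ were eventually constant, its final value would fill the pregap; likewise for
$(b_\beta)$. Hence each sequence has a subsequence of length $\omega_1$ that is strictly monotone: choose
the indices by recursion, moving at successor steps to the next index at which the value has changed,
and taking suprema of indices at limit steps. The chosen indices are cofinal in $\omega_1$, so an
element filling the two subsequences would fill the original pregap. Finally, for the subsequences,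
$a_\alpha<a_{\alpha+1}\le b_\beta$.
\end{proof}

We may thus work with pregaps throughout.

\subsection*{The numbers $\mathfrak e_h$}

\begin{lemma}\label{lem:eh}
\emph{(i)} If $h(n)=2^n$, then $\mathrm{cov}(\mathcal N)\le\mathfrak e_h$.
\emph{(ii)} $\mathfrak e_h\le\mathrm{non}(\mathcal M)$ for every $h$.
\end{lemma}

\begin{proof}
(i) Splitting $\omega$ into consecutive intervals of lengths $0,1,2,\dots$ identifies $\prod_n2^n$,
with the product of the uniform measures, with $2^\omega$ and its usual measure. For each $x$ the set
$\{z:\exists^\infty n\ z(n)=x(n)\}$ is null by the Borel--Cantelli lemma, since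
$\sum_n2^{-n}<\infty$. If $|X|<\mathrm{cov}(\mathcal N)$, some $z$ lies outside these null sets for
all $x\in X$, so $X$ is not a guessing family.

(ii) If $h(n)=1$ for infinitely many $n$, any single function guesses everything and
$\mathfrak e_h=1$. Otherwise $\prod_nh(n)$, with the product topology, is homeomorphic to the Cantor
space, so it has a nonmeager subset $X$ of size $\mathrm{non}(\mathcal M)$. For each $z$ the set
$\bigcap_k\bigcup_{n\ge k}\{x:x(n)=z(n)\}$ is a dense $G_\delta$, so $X$ meets it. Hence $X$ is a
guessing family.
\end{proof}

\section{Many pregaps, few fillers}\label{sec:counting}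

To prove Theorem~\ref{thm:counting} we build $2^{\aleph_1}$ pregaps, arranged as the branches of a
tree, such that no set can fill two of them. If all were filled, there would be $2^{\aleph_1}$ subsets
of $\omega$.

\begin{proof}[Proof of Theorem~\ref{thm:counting}]
By recursion on the length of $s\in2^{<\omega_1}$ we construct $A_s,B_s\subseteq\omega$ such that
\begin{enumerate}
\item[(T1)] if $s\subsetneq t$, then $A_s\subseteq^*A_t$ and $B_t\subseteq^*B_s$;
\item[(T2)] $A_s\subseteq B_s$ and $B_s\setminus A_s$ is infinite;
\item[(T3)] $B_s\setminus B_{s^\frown i}$ is infinite for $i=0,1$, and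
$A_{s^\frown1}\setminus B_{s^\frown0}$ is infinite.
\end{enumerate}
The last clause of (T3) separates the branches. The room demanded in (T2) and in the first clause of
(T3) keeps the recursion going.

\emph{Root.} Let $A_\emptyset=\emptyset$ and $B_\emptyset=\omega$.

\emph{Successor.} Split $B_s\setminus A_s$ into infinite sets $P_0,P_1,P_2,P_3$ and put
\[
\begin{array}{ll}
A_{s^\frown0}=A_s\cup P_0, & B_{s^\frown0}=A_s\cup P_0\cup P_1,\\
A_{s^\frown1}=A_s\cup P_2, & B_{s^\frown1}=A_s\cup P_2\cup P_3 .
\end{array}
\]
Then (T1) and (T2) are clear, $B_s\setminus B_{s^\frown i}$ is $P_2\cup P_3$ or $P_0\cup P_1$, and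
$A_{s^\frown1}\setminus B_{s^\frown0}=P_2$.

\emph{Limit.} Let $s$ have limit length $\lambda$. Choose $\lambda_0<\lambda_1<\cdots$ with supremum
$\lambda$, and write $A_k=A_{s|\lambda_k}$ and $B_k=B_{s|\lambda_k}$. By (T1) and (T2) every
$A_k\setminus B_l$ is finite. By (T1), $B_{k+1}\subseteq^*B_{s|(\lambda_k+1)}$, so by (T3)
$B_k\setminus B_{k+1}$ is infinite. Put
\[
A=\bigcup_k\Bigl(A_k\cap\bigcap_{l\le k}B_l\Bigr).
\]
Then $A_k\setminus A\subseteq\bigcup_{l\le k}(A_k\setminus B_l)$ and
$A\setminus B_l\subseteq\bigcup_{k<l}(A_k\setminus B_l)$ are finite, so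
$A_k\subseteq^*A\subseteq^*B_l$ for all $k,l$. Since $A\subseteq^*B_{k+1}$, the set $B_k\setminus A$
almost contains the infinite set $B_k\setminus B_{k+1}$. So $(B_k\setminus A)_k$ is a
$\subseteq^*$-decreasing sequence of infinite sets, and we can pick
$\pi_k\in\bigcap_{l\le k}(B_l\setminus A)$ with $\pi_0<\pi_1<\cdots$. Let $P=\{\pi_k:k<\omega\}$. Then
$P$ is infinite, $P\cap A=\emptyset$ and $P\subseteq^*B_k$ for all $k$. Put $A_s=A$ and
$B_s=A\cup P$. This gives (T2), and (T1) holds for the restrictions $s|\lambda_k$ and hence for all
proper initial segments of $s$.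

For $x\in2^{\omega_1}$, the classes of $\hat A_{x|\alpha}$ and $\hat B_{x|\alpha}$ $(\alpha<\omega_1)$
form a pregap in $P(\omega)/I$, by \eqref{eq:hat}, (T1) and (T2). Suppose there is no $I$-gap. By
Lemma~\ref{lem:strict} there is for each $x$ a set $c_x\subseteq\omega$ such that
$\hat A_{x|\alpha}\setminus c_x\in I$ and $c_x\setminus\hat B_{x|\alpha}\in I$ for all $\alpha$. Let
$x\ne y$, say $s^\frown0\subseteq x$ and $s^\frown1\subseteq y$. If $c_x=c_y=c$, then
\[
\hat A_{s^\frown1}\setminus\hat B_{s^\frown0}\subseteq
(\hat A_{s^\frown1}\setminus c)\cup(c\setminus\hat B_{s^\frown0})\in I,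
\]
contradicting (T3) and \eqref{eq:hat}. So $x\mapsto c_x$ is injective, and
$2^{\aleph_1}\le2^{\aleph_0}$, contrary to the hypothesis.
\end{proof}

Meagerness entered only through \eqref{eq:hat}.

\section{Filling one gap}\label{sec:onegap}

We turn to the construction of an ideal without gaps. Suppose we are given a pregap of sets
$a_\alpha,b_\alpha$ $(\alpha<\omega_1)$ modulo $\mathscr{F}in$. If it is a gap, no set fills it. But
we are free to choose the ideal. So fix a set $C$ with little regard to the pregap, and put the errors
$a_\alpha\setminus C$ and $C\setminus b_\alpha$ into the ideal. The only danger is that the ideal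
becomes too large to be meager. Lemma~\ref{lem:talagrand} tells us what to watch: there should be
finite pieces $Q_n$ such that no member of the ideal contains infinitely many of them. In each piece
there should be many candidates for $C\cap Q_n$ that are so independent of each other that any given
requirement rules out only boundedly many. This suggests the following choice.

\subsection*{Coordinates on a cube}

Fix $h:\omega\to\omega\setminus\{0\}$. Let $Q_n=\{-1,1\}^{h(n)}$. In this and the next section we
replace $\omega$ by the countably infinite set $\Omega=\bigsqcup_nQ_n$; a bijection between $\omega$ and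
$\Omega$ carries all notions and results over. For $z\in\prod_nh(n)$ put
\[
C_z=\bigcup_n\{u\in Q_n:u(z(n))=1\}.
\]
So in the piece $Q_n$ there are $h(n)$ candidates, namely the coordinate half-cubes. Their
independence is used in the following form.

\begin{lemma}\label{lem:bessel}
Let $S\subseteq Q_n$ with $|S|\ge\varepsilon|Q_n|$, where $\varepsilon>0$, and let $p:S\to\{-1,1\}$.
Then at most $4/\varepsilon^2$ coordinates $t<h(n)$ satisfy
\[
|\{u\in S:u(t)=p(u)\}|<\tfrac\varepsilon4|Q_n| .
\]
\end{lemma}

\begin{proof}
Let $Q_n$ carry the uniform probability measure. In $L^2(Q_n)$ the functions $\chi_t(u)=u(t)$,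
$t<h(n)$, are orthonormal. Let $g=p$ on $S$ and $g=0$ elsewhere, so $\|g\|^2\le1$. If $t$ is as in the
statement, then $p$ and $\chi_t$ agree on a part of $S$ of measure less than $\varepsilon/4$ and
disagree on a part of measure more than $3\varepsilon/4$. Hence
$\langle g,\chi_t\rangle<-\varepsilon/2$. By Bessel's inequality,
$\sum_{t<h(n)}\langle g,\chi_t\rangle^2\le1$, so there are at most $4/\varepsilon^2$ such $t$.
\end{proof}

The bound does not depend on $h(n)$. This would fail if $S$ were only assumed to be nonempty: if
$S=\{u\}$, where $u$ is constantly $1$, and $p(u)=-1$, then no coordinate agrees with $p$ anywhere on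
$S$. This is why the members of our ideals must omit a positive proportion of almost every piece, and
not just one point.

\begin{definition}\label{def:small}
A set $A\subseteq\Omega$ is \emph{small} if there is $\varepsilon>0$ such that
$|Q_n\setminus A|\ge\varepsilon|Q_n|$ for almost all $n$. An ideal $J$ on $\Omega$ is \emph{good} if
all its members are small.
\end{definition}

The number $\varepsilon$ may depend on $A$. For infinite $X$ the set $\bigcup_{n\in X}Q_n$ is not
small. Therefore a family of small sets that contains all finite sets and is closed under subsets and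
finite unions is automatically proper, hence a good ideal, and good ideals are meager by
Lemma~\ref{lem:talagrand}. The ideal of finite sets is good, and unions of nonempty chains of good
ideals are good.

\subsection*{The smallest case}

\begin{proposition}\label{prop:onegap}
Suppose $\mathfrak e_h>\aleph_1$. Let $a_\alpha,b_\alpha\subseteq\Omega$ satisfy
$a_\alpha\subseteq^*a_\beta\subseteq^*b_\beta\subseteq^*b_\alpha$ for $\alpha\le\beta<\omega_1$. Then
there are $C\subseteq\Omega$ and a good ideal $J$ with $a_\alpha\setminus C\in J$ and
$C\setminus b_\alpha\in J$ for all $\alpha<\omega_1$.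
\end{proposition}

\begin{proof}
We shall take $C=C_z$ for a suitable $z$. To see what is required of $z$, consider one $\alpha$. We
have to put
\[
Y_\alpha=(a_\alpha\setminus C)\cup(C\setminus b_\alpha)
\]
into the ideal. Which points escape $Y_\alpha$? Let $p_\alpha(u)=1$ if $u\in b_\alpha$ and
$p_\alpha(u)=-1$ otherwise, and suppose $u\in Q_n$ satisfies $u(z(n))=p_\alpha(u)$ and
$u\notin a_\alpha\setminus b_\alpha$. If $u\in b_\alpha$, then $u\in C$, so $u\notin Y_\alpha$. If
$u\notin b_\alpha$, then $u\notin C$ and $u\notin a_\alpha$, so again $u\notin Y_\alpha$. Since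
$a_\alpha\setminus b_\alpha$ is finite, for almost all $n$ every $u\in Q_n$ at which the coordinate
function $\chi_{z(n)}$ agrees with $p_\alpha$ escapes $Y_\alpha$.

Call $t<h(n)$ \emph{bad} for $\alpha$ if $\chi_t$ and $p_\alpha$ agree at fewer than $\frac14|Q_n|$
points of $Q_n$. By Lemma~\ref{lem:bessel} with $S=Q_n$ and $\varepsilon=1$, at most four $t<h(n)$ are
bad for $\alpha$, for each $n$. So there are four functions in $\prod_nh(n)$ such that every $t<h(n)$
that is bad for $\alpha$ is the value at $n$ of one of them. Altogether, these are at most $\aleph_1$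
functions. Since $\mathfrak e_h>\aleph_1$, some $z\in\prod_nh(n)$ is eventually different from all of
them. Let $C=C_z$. For each $\alpha$, the coordinate $z(n)$ is not bad for $\alpha$ for almost all
$n$, and hence $|Q_n\setminus Y_\alpha|\ge\frac14|Q_n|$ for almost all $n$. So each $Y_\alpha$ is
small.

If $\alpha\le\beta$, then $a_\alpha\subseteq^*a_\beta$ and $b_\beta\subseteq^*b_\alpha$ give
$Y_\alpha\subseteq^*Y_\beta$. Hence $J=\{Y:Y\subseteq^*Y_\alpha\text{ for some }\alpha<\omega_1\}$ is
closed under finite unions, and it is a good ideal with the required property.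
\end{proof}

Bad coordinates do occur. If $a_0=b_0$ and $b_0\cap Q_n=\{u:u(0)=-1\}$ for all $n$, then
$p_0=-\chi_0$ on $Q_n$, and the choice $z(n)=0$ gives $Q_n\subseteq Y_0$; every other choice of $z(n)$
leaves half of $Q_n$ outside $Y_0$.

In particular, if $\mathfrak e_h>\aleph_1$, any given $\mathscr{F}in$-gap (transferred to $\Omega$)
is filled modulo some meager ideal.

\section{Filling all gaps}\label{sec:allgaps}

To obtain an ideal with no gaps at all, we repeat the construction. Three things change. The step has
to start from a good ideal $J$ already constructed, so instead of the full piece $Q_n$ only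
$Q_n\setminus j$ with $j\in J$ is available; this is why Lemma~\ref{lem:bessel} allows a set $S$ of
density $\varepsilon$. Arbitrary families replace chains, so finite unions and intersections have to be
treated. Finally, each step has to satisfy requirements for every member of a base of the current
ideal, and the bases grow along the recursion; this is why we shall need $\mathfrak e_h=\mathfrak c$.

A \emph{base} of an ideal $J$ is a subset $\mathcal D\subseteq J$ such that every member of $J$ is
contained in a member of $\mathcal D$.

\begin{proposition}\label{prop:step}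
Suppose $\mathfrak e_h>\aleph_0$. Let $J$ be a good ideal on $\Omega$ with a base $\mathcal D$, and let
$\mathcal A,\mathcal B\subseteq P(\Omega)$ be such that $a\setminus b\in J$ for all $a\in\mathcal A$
and $b\in\mathcal B$. Suppose that $\mathcal D,\mathcal A,\mathcal B$ have size less than
$\mathfrak e_h$. Then there are $C\subseteq\Omega$ and a good ideal $J'\supseteq J$ such that
$a\setminus C\in J'$ and $C\setminus b\in J'$ for all $a\in\mathcal A$ and $b\in\mathcal B$. Moreover,
$J'$ has a base $\mathcal D'\supseteq\mathcal D$ with
$|\mathcal D'|\le|\mathcal D|+|\mathcal A|+|\mathcal B|+\aleph_0$.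
\end{proposition}

\begin{proof}
For finite $F\subseteq\mathcal A$ and $G\subseteq\mathcal B$ let $a_F=\bigcup F$ and
$b_G=\bigcap G$, where $\bigcup\emptyset=\emptyset$ and $\bigcap\emptyset=\Omega$. The set
$a_F\setminus b_G$ is the union of the sets $a\setminus b$ with $a\in F$ and $b\in G$, so it belongs
to $J$. Whatever $C$ will be, the sets to be kept small are the sets
\[
Y(j,F,G)=j\cup(a_F\setminus C)\cup(C\setminus b_G)\qquad(j\in\mathcal D).
\]
We first arrange this for \emph{tasks}, that is, for triples $(j,F,G)$ with $j\in\mathcal D$ and with
finite $F\subseteq\mathcal A$, $G\subseteq\mathcal B$ such that $a_F\setminus b_G\subseteq j$.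

\emph{Choice of $C$.} Let $(j,F,G)$ be a task. As $j$ is small, there are $\varepsilon>0$ and $N$ with
$|Q_n\setminus j|\ge\varepsilon|Q_n|$ for all $n\ge N$; fix such a pair for each task. For
$u\in Q_n\setminus j$ put $p(u)=1$ if $u\in b_G$ and $p(u)=-1$ if $u\notin b_G$. For $n\ge N$ let $T_n$
be the set of those $t<h(n)$ for which fewer than $\frac\varepsilon4|Q_n|$ points
$u\in Q_n\setminus j$ satisfy $u(t)=p(u)$. By Lemma~\ref{lem:bessel},
$|T_n|\le K:=\lfloor4/\varepsilon^2\rfloor$. So there are $K$ functions in $\prod_nh(n)$ whose values
at $n$ cover $T_n$, for each $n\ge N$.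

There are at most $|\mathcal D|+|\mathcal A|+|\mathcal B|+\aleph_0<\mathfrak e_h$ tasks, and each
contributes finitely many functions. Hence some $z\in\prod_nh(n)$ is eventually different from all
these functions, and for every task we have $z(n)\notin T_n$ for almost all $n$. Let $C=C_z$.

\emph{The sets $Y(j,F,G)$ are small.} Suppose first that $(j,F,G)$ is a task, with $\varepsilon$ and
$p$ as above. For almost all $n$, at least $\frac\varepsilon4|Q_n|$ points $u\in Q_n\setminus j$
satisfy $u(z(n))=p(u)$. Each of them lies outside $Y(j,F,G)$:
\begin{itemize}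
\item if $u\in b_G$, then $p(u)=1$, so $u\in C$; hence $u\notin a_F\setminus C$ and
$u\notin C\setminus b_G$;
\item if $u\notin b_G$, then $u\notin a_F$, because $u\notin j\supseteq a_F\setminus b_G$; also
$p(u)=-1$, so $u\notin C$; hence again $u\notin a_F\setminus C$ and $u\notin C\setminus b_G$.
\end{itemize}
So $Y(j,F,G)$ is small. For arbitrary $j\in\mathcal D$, $F$ and $G$ there is $j'\in\mathcal D$
containing $j\cup(a_F\setminus b_G)\in J$. Then $(j',F,G)$ is a task, so
$Y(j,F,G)\subseteq Y(j',F,G)$ is small.

\emph{The ideal.} Let $\mathcal D'$ be the set of all $Y(j,F,G)$, and let $J'$ be the family of all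
subsets of members of $\mathcal D'$. Since $Y(j,\emptyset,\emptyset)=j$, we have
$\mathcal D\subseteq\mathcal D'$ and $J\subseteq J'$. If $j''\in\mathcal D$ contains $j\cup j'$, then
\[
Y(j,F,G)\cup Y(j',F',G')\subseteq Y(j'',F\cup F',G\cup G'),
\]
because $(a_F\setminus C)\cup(a_{F'}\setminus C)=a_{F\cup F'}\setminus C$ and
$(C\setminus b_G)\cup(C\setminus b_{G'})=C\setminus b_{G\cup G'}$. So $J'$ is closed under finite
unions. All its members are small, so $J'$ is a good ideal. It contains $a\setminus C$ for
$a\in\mathcal A$ (take $F=\{a\}$) and $C\setminus b$ for $b\in\mathcal B$ (take $G=\{b\}$). The bound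
on $|\mathcal D'|$ is clear.
\end{proof}

One step may replace the proportion $\varepsilon$ by $\varepsilon/4$. This is harmless, since
Definition~\ref{def:small} does not ask for one $\varepsilon$ for all members of the ideal. Hence
goodness survives at limits.

\begin{proof}[Proof of Theorem~\ref{thm:interpolation}]
Fix $h$ with $\mathfrak e_h=\mathfrak c$. Let $\Lambda$ be the set of infinite $\kappa$ with
$2^\kappa=\mathfrak c$. If $\aleph_0\le\lambda<\kappa\in\Lambda$, then
$\mathfrak c\le2^\lambda\le2^\kappa=\mathfrak c$, so $\lambda\in\Lambda$. By K\"onig's theorem,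
\begin{equation}\label{eq:koenig}
\mathrm{cf}(\mathfrak c)=\mathrm{cf}(2^\kappa)>\kappa\qquad\text{for }\kappa\in\Lambda ,
\end{equation}
in particular $\kappa<\mathfrak c$. So at least one of two cases holds: either there is an infinite
cardinal $\mu<\mathfrak c$ with $\kappa\le\mu$ for all $\kappa\in\Lambda$, or $\Lambda$ consists of all
infinite cardinals below $\mathfrak c$, and then $\mathfrak c$ is regular by~\eqref{eq:koenig}.

\emph{Bookkeeping.} For $\kappa\in\Lambda$ we have
$\mathfrak c^\kappa=(2^\kappa)^\kappa=2^\kappa=\mathfrak c$, so $P(\Omega)$ has at most $\mathfrak c$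
subsets of size at most $\kappa$. Since $|\Lambda|\le\mathfrak c$, there are at most $\mathfrak c$
pairs $(\mathcal A,\mathcal B)$ of subsets of $P(\Omega)$ that are both of size at most $\kappa$ for
some $\kappa\in\Lambda$. Using a bijection between $\mathfrak c$ and $\mathfrak c\times\mathfrak c$,
enumerate these pairs as $(\mathcal A_\xi,\mathcal B_\xi)_{\xi<\mathfrak c}$ so that each pair appears
$\mathfrak c$ times, hence at cofinally many $\xi$.

\emph{Recursion.} We build good ideals $J_\xi$ with bases $\mathcal D_\xi$ of size less than
$\mathfrak c$, both increasing with $\xi<\mathfrak c$. Let $J_0=\mathcal D_0$ be the family of finite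
subsets of $\Omega$, and take unions at limits. If $a\setminus b\in J_\xi$ for all
$a\in\mathcal A_\xi$ and $b\in\mathcal B_\xi$, obtain $J_{\xi+1}$ and $\mathcal D_{\xi+1}$ from
Proposition~\ref{prop:step}; otherwise put $J_{\xi+1}=J_\xi$ and $\mathcal D_{\xi+1}=\mathcal D_\xi$.
The proposition applies because $|\mathcal D_\xi|$, $|\mathcal A_\xi|$ and $|\mathcal B_\xi|$ are less
than $\mathfrak c=\mathfrak e_h$. At successors the bases stay smaller than $\mathfrak c$. At limits
they do so as well: in the first case, because $|\mathcal D_\xi|\le|\xi|+\mu$ for all $\xi$ by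
induction; in the second case, because $\mathfrak c$ is regular.

\emph{Conclusion.} The union $I=\bigcup_{\xi<\mathfrak c}J_\xi$ is a good ideal, hence meager. Let
$\kappa\in\Lambda$, and let $\mathcal A,\mathcal B\subseteq P(\Omega)$ have size at most $\kappa$ and
satisfy $a\setminus b\in I$ for all $a\in\mathcal A$ and $b\in\mathcal B$. There are at most $\kappa$
such differences, so by~\eqref{eq:koenig} all of them belong to one $J_\xi$. Choose $\eta\ge\xi$ with
$(\mathcal A_\eta,\mathcal B_\eta)=(\mathcal A,\mathcal B)$. Step $\eta$ provides $C$ with
$a\setminus C$ and $C\setminus b$ in $J_{\eta+1}\subseteq I$ for all $a\in\mathcal A$ and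
$b\in\mathcal B$. Applied to sets of representatives, this is $\kappa$-interpolation. If
$2^{\aleph_1}=\mathfrak c$, then $\aleph_1\in\Lambda$, and there is no $I$-gap.

It remains to justify the parenthetical examples. By Lemma~\ref{lem:eh}(i),
$\mathrm{cov}(\mathcal N)=\mathfrak c$ implies $\mathfrak e_h=\mathfrak c$ for $h(n)=2^n$. Martin's
axiom (MA) says that for every nonempty partial order without uncountable antichains and every family
of fewer than $\mathfrak c$ dense subsets of it, some filter meets all members of the family. It
implies $\mathrm{cov}(\mathcal N)=\mathfrak c$ (Martin--Solovay).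
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, so is ZFC + CH (G\"odel). Under CH, $2^{\aleph_1}>\aleph_1=2^{\aleph_0}$, so
every meager ideal admits a gap by Theorem~\ref{thm:counting}. Hence the statement cannot be refuted.

If ZFC is consistent, so is ZFC + MA + $\mathfrak c=\aleph_2$ (Solovay--Tennenbaum). In this theory
$2^{\aleph_1}=\mathfrak c=\mathrm{cov}(\mathcal N)$ (Martin--Solovay), and by
Theorem~\ref{thm:interpolation} some meager ideal admits no gap. Hence the statement cannot be proved.
\end{proof}

\section{Guessing the filler}\label{sec:guessing}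

Evading $\aleph_1$ functions allowed us to fill a gap. We now show that if $\aleph_1$ functions can
guess all others, then every meager ideal has a gap, whatever the value of $2^{\aleph_1}$.

Let $I$ be meager, and index a witness for $I$ by the pairs $i<m<\omega$, as $(Q_{m,i})_{i<m<\omega}$.
We call $\bigcup_{i<m}Q_{m,i}$ the \emph{column} $m$; the columns are finite and pairwise disjoint, and
their union is $\omega$. We shall construct a $\subseteq^*$-increasing sequence of sets $W_\alpha$ and
sets $p_\alpha\subseteq W_\alpha$ $(\alpha<\omega_1)$ that cohere: $p_\beta\cap W_\alpha=^*p_\alpha$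
for $\alpha<\beta$. From these we form the pregap
\begin{equation}\label{eq:pregap}
a_\alpha=p_\alpha,\qquad b_\alpha=p_\alpha\cup(\omega\setminus W_\alpha).
\end{equation}
A set $c$ that fills it must agree with $p_\alpha$ on $W_\alpha$ modulo $I$. To defeat $c$, it
therefore suffices that for some $\alpha$ the sets $c$ and $p_\alpha$ are complementary on infinitely
many pieces $Q_{m,i}\subseteq W_\alpha$.

If we knew $c$, this would be easy. What we have instead is a family of guesses. Put
$H(m)=\prod_{i<m}P(Q_{m,i})$, a finite nonempty set whose elements describe possible traces of $c$ on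
column $m$. By the hypothesis of Theorem~\ref{thm:guessing}, applied to $h(m)=|H(m)|$, there are
$x_\xi\in\prod_mH(m)$ $(\xi<\omega_1)$, with repetitions allowed, such that
\begin{equation}\label{eq:guess}
\text{for every }z\in\prod_mH(m)\text{ there is }\xi<\omega_1\text{ with }x_\xi(m)=z(m)
\text{ for infinitely many }m .
\end{equation}
The first step of the construction shows how the guesses are used. Let $W_1$ consist of the pieces
$Q_{m,i}$ with $i<\lfloor m/2\rfloor$, and let $p_1\cap Q_{m,i}=Q_{m,i}\setminus x_0(m)(i)$ for these
pieces. If $x_0$ guesses the trace of $c$ on column $m$ correctly for infinitely many $m$, then $p_1$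
and $c$ are complementary on $Q_{m,0}$ for infinitely many $m$, so $c$ is defeated.

In general, stage $\alpha+1$ uses the guess $x_\alpha$: it adds new pieces in almost all columns, and
on each of them it makes $p_{\alpha+1}$ the complement of what $x_\alpha$ predicts for $c$. Which pieces
are new depends on $\alpha$, and the guesses are fixed before we know which of them will be right for
$c$; that is why they concern entire columns. Columns of growing height leave room for $\omega_1$
stages, each using up only part of what remains.

\begin{proof}[Proof of Theorem~\ref{thm:guessing}]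
For $\alpha<\omega_1$ we construct $f_\alpha:\omega\to\omega$ and $p_\alpha$, and put
$W_\alpha=\bigcup_m\bigcup_{i<f_\alpha(m)}Q_{m,i}$, such that $f_\alpha(m)\le m$,
$p_\alpha\subseteq W_\alpha$,
\begin{equation}\label{eq:room}
m-f_\alpha(m)\to\infty\quad(m\to\infty),
\end{equation}
and, for all $\alpha<\beta$,
\begin{equation}\label{eq:cohere}
f_\beta(m)-f_\alpha(m)\to\infty\quad(m\to\infty)\qquad\text{and}\qquad
p_\beta\cap W_\alpha=^*p_\alpha .
\end{equation}
Note that \eqref{eq:cohere} implies $W_\alpha\subseteq^*W_\beta$. Moreover, \eqref{eq:cohere} is
transitive. If it holds for $\alpha<\gamma$ and for $\gamma<\beta$, then the differences of the $f$'s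
add up, and $p_\beta\cap W_\alpha=^*p_\beta\cap W_\gamma\cap W_\alpha=^*p_\gamma\cap W_\alpha=^*p_\alpha$.
So in the successor step it suffices to check $\alpha<\alpha+1$, and in the limit step to check
cofinally many indices.

\emph{Start.} Let $f_0=0$ and $p_0=\emptyset$.

\emph{Successor.} Let $f_{\alpha+1}(m)=f_\alpha(m)+\lfloor(m-f_\alpha(m))/2\rfloor$. By~\eqref{eq:room}
for $\alpha$, both $f_{\alpha+1}(m)-f_\alpha(m)$ and $m-f_{\alpha+1}(m)$ tend to infinity. Define
$p_{\alpha+1}\subseteq W_{\alpha+1}$ by $p_{\alpha+1}\cap W_\alpha=p_\alpha$ and, on the new pieces,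
\[
p_{\alpha+1}\cap Q_{m,i}=Q_{m,i}\setminus x_\alpha(m)(i)
\qquad\text{for }f_\alpha(m)\le i<f_{\alpha+1}(m).
\]

\emph{Limit.} Let $\alpha_0<\alpha_1<\cdots$ have supremum $\lambda$. By \eqref{eq:room} and
\eqref{eq:cohere} for the $\alpha_k$ we can choose $m_0<m_1<\cdots$ such that for all $m\ge m_k$ and
$l<k$:
\[
m-f_{\alpha_k}(m)\ge k,\qquad f_{\alpha_k}(m)-f_{\alpha_l}(m)\ge k,\qquad
p_{\alpha_k}\cap W_{\alpha_l}\text{ and }p_{\alpha_l}\text{ agree on column }m .
\]
For $m_k\le m<m_{k+1}$ let $f_\lambda(m)=f_{\alpha_k}(m)$, and let $p_\lambda$ be equal to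
$p_{\alpha_k}$ on column $m$. For $m<m_0$ let $f_\lambda(m)=0$, and let $p_\lambda$ be empty on column
$m$. Then $p_\lambda\subseteq W_\lambda$. For $m_k\le m<m_{k+1}$ and $l<k$ we have
$m-f_\lambda(m)\ge k$ and $f_\lambda(m)-f_{\alpha_l}(m)\ge k$, and $p_\lambda\cap W_{\alpha_l}$ agrees
with $p_{\alpha_l}$ on column $m$. As $k\to\infty$ with $m$, and as columns are finite, this gives
\eqref{eq:room} for $\lambda$ and \eqref{eq:cohere} for $\alpha_l<\lambda$. The construction is
complete.

Define $a_\alpha,b_\alpha$ by~\eqref{eq:pregap}. Let $\alpha<\beta$. Then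
$a_\alpha=^*p_\beta\cap W_\alpha\subseteq a_\beta\subseteq b_\beta$. Since $W_\alpha\subseteq^*W_\beta$,
we also have $b_\beta\cap W_\alpha=^*p_\beta\cap W_\alpha=^*p_\alpha$, and hence
$b_\beta\subseteq^*b_\alpha$. So the classes of the $a_\alpha$ and $b_\alpha$ form a pregap in
$P(\omega)/I$.

Suppose it is filled by the class of $c\subseteq\omega$. Since $p_\alpha\subseteq W_\alpha$,
\begin{equation}\label{eq:agree}
(c\mathbin{\triangle}p_\alpha)\cap W_\alpha=(a_\alpha\setminus c)\cup(c\setminus b_\alpha)\in I
\qquad\text{for all }\alpha<\omega_1 .
\end{equation}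
Let $z(m)=(c\cap Q_{m,i})_{i<m}$, and choose $\xi$ for this $z$ by~\eqref{eq:guess}. Since
$f_\xi(m)<f_{\xi+1}(m)$ for almost all $m$, there are infinitely many $m$ such that $x_\xi(m)=z(m)$ and
$i(m):=f_\xi(m)<f_{\xi+1}(m)$. For each of these $m$ the piece $Q_{m,i(m)}$ is new at stage $\xi+1$,
and
\[
p_{\xi+1}\cap Q_{m,i(m)}=Q_{m,i(m)}\setminus z(m)(i(m))=Q_{m,i(m)}\setminus c ,
\]
so $Q_{m,i(m)}\subseteq(c\mathbin{\triangle}p_{\xi+1})\cap W_{\xi+1}$. By~\eqref{eq:agree} the
ideal $I$ contains the union of infinitely many pieces of its witness, a contradiction. So the pregap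
is not filled, and by Lemma~\ref{lem:strict} there is an $I$-gap. The parenthetical example in the
theorem follows from Lemma~\ref{lem:eh}(ii).
\end{proof}

\begin{remark}
The construction of the sets $a_\alpha,b_\alpha$ uses the partition $(Q_{m,i})$ and nothing else about
$I$. So they form an unfilled pregap simultaneously for all ideals for which this partition is a
witness.
\end{remark}

\section{How far the hypotheses are needed}\label{sec:limits}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Suppose some meager ideal admits no gap. Then $2^{\aleph_1}=2^{\aleph_0}=\mathfrak c$ by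
Theorem~\ref{thm:counting}, and $\mathfrak e_h>\aleph_1$ for some $h$ by Theorem~\ref{thm:guessing}.

Conversely, let $\mathfrak c\le\aleph_2$ and $2^{\aleph_1}=\mathfrak c$, and let $h$ be such that
$\mathfrak e_h>\aleph_1$. Then $\aleph_2\le\mathfrak e_h\le\mathfrak c\le\aleph_2$. So
$\mathfrak e_h=\mathfrak c=2^{\aleph_1}$, and Theorem~\ref{thm:interpolation} applies.
\end{proof}

\begin{remark}
The condition on $\mathfrak e_h$ in Theorem~\ref{thm:char} cannot be dropped. If $\aleph_2$ Cohen reals
are added to a model of GCH, then in the extension $2^{\aleph_1}=\mathfrak c=\aleph_2$ and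
$\mathrm{non}(\mathcal M)=\aleph_1$; these are standard facts. By Theorem~\ref{thm:guessing} every
meager ideal admits a gap there. So the existence of a gapless meager ideal is not equivalent to
$2^{\aleph_1}=2^{\aleph_0}$ alone.
\end{remark}

Finally we show that Theorem~\ref{thm:interpolation} provides interpolation for all cardinals for which
it is possible. The argument is again a count: as in Section~\ref{sec:counting}, many interpolation
problems need pairwise different solutions.

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
First let $\kappa\le\mathfrak c$. There are $\mathfrak c$ infinite subsets of a countable set with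
pairwise finite intersections (for instance, the sets $\{x|n:n<\omega\}\subseteq2^{<\omega}$ with
$x\in2^\omega$). So we can choose infinite $D_i\subseteq\omega$ $(i<\kappa)$ with pairwise finite
intersections. Let $(Q_n)$ be a witness for $I$, and let $d_i$ be the class of
$\hat D_i=\bigcup_{n\in D_i}Q_n$ in $P(\omega)/I$. These elements are nonzero and pairwise disjoint, so
$d_i\le-d_j$ for $i\ne j$. For every $S\subseteq\kappa$, $\kappa$-interpolation yields $c_S$ with
$d_i\le c_S$ for $i\in S$ and $c_S\le-d_i$ for $i\in\kappa\setminus S$. If $i\in S\setminus S'$ and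
$c_S=c_{S'}$, then $d_i\le c_S=c_{S'}\le-d_i$, which is impossible as $d_i\ne0$. Hence $S\mapsto c_S$
is injective, and $\mathfrak c\le2^\kappa\le|P(\omega)/I|\le\mathfrak c$.

If $\kappa>\mathfrak c$, then $\kappa$-interpolation implies $\mathfrak c$-interpolation, and the first
part gives $2^{\mathfrak c}=\mathfrak c$, which is absurd. So this case does not occur.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$},
\url{https://www.impan.pl/shop/publication/transaction/download/product/107241}.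

\end{thebibliography}

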